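\title{Borel chromatic numbers of free products:\\ the product bound is attained}

\begin{abstract}
For a finitely generated group with a fixed finite generating set, consider the Borel chromatic number of the graph that the generators induce on the free part of the shift. If this number is $m$ for one group and $n$ for another, then for their free product it is at most $mn$, and at least $m+n-1$ when both groups are infinite; both bounds are due to Marks. We show that the upper bound is attained by nontrivial groups: for $\mathbb Z/10$ generated by the odd residues the number is $2$, and for the free product of two copies it is $4$. More generally, the value $mn$ is attained for all $m,n\ge2$, and by infinite groups for all $m,n\ge3$; these ranges are optimal. The lower bounds come from an entropy inequality for the Bernoulli shift of a free product of finite groups, which we prove by counting colorings of random finite models.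
\end{abstract}

\section{Introduction}

\subsection{Borel colorings of shift graphs}

A \emph{marked group} $(\Gamma,S)$ is a finitely generated group $\Gamma$ together with a finite symmetric generating set $S$ with $1\notin S$. Its \emph{Cayley graph} $\mathrm{Cay}(\Gamma,S)$ has vertex set $\Gamma$ and edges $g\sim sg$ for $s\in S$. The free product of marked groups $(\Gamma,S)$ and $(\Delta,T)$ is marked by $S\cup T$, the disjoint union of $S$ and $T$ inside $\Gamma*\Delta$.

A \emph{standard Borel space} is a measurable space isomorphic to a Polish space with its Borel sets; every such space has a Borel injection into $[0,1]$. A graph on a standard Borel space $X$ is \emph{Borel} if its edge relation is a Borel subset of $X^2$. The \emph{Borel chromatic number} $\chi_B(G)$ of a Borel graph $G$ is the least cardinality of a standard Borel space $Y$ for which there is a Borel map $c$ from the vertex set to $Y$ with $c(x)\ne c(y)$ whenever $x,y$ are adjacent. For a Borel action $a$ of $\Gamma$ on $X$, let $\boldsymbol G(S,a)$ be the Borel graph on $X$ in which $x\neq y$ are adjacent if and only if $y=s\cdot x$ for some $s\in S$.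

The \emph{shift} action of $\Gamma$ on $[0,1]^\Gamma$ is $(g\cdot x)(h)=x(g^{-1}h)$. Its \emph{free part} $F([0,1]^\Gamma)$ is the invariant Borel set of points with trivial stabilizer. Let $\boldsymbol G_\infty(\Gamma,S)$ be the graph $\boldsymbol G(S,a)$ for the shift action $a$ on $F([0,1]^\Gamma)$, and write
\[
\chi_B(\Gamma,S)=\chi_B\big(\boldsymbol G_\infty(\Gamma,S)\big).
\]
This is the largest value of $\chi_B(\boldsymbol G(S,a))$ over all free Borel actions $a$ of $\Gamma$ (Lemma~\ref{lem:universal}).

Every connected component of $\boldsymbol G_\infty(\Gamma,S)$ is a copy of the Cayley graph, so the ordinary chromatic number of $\boldsymbol G_\infty(\Gamma,S)$ is that of $\mathrm{Cay}(\Gamma,S)$. The Borel chromatic number measures the cost of coloring all components at once by a definable rule. For a finite group there is no cost (Lemma~\ref{lem:finite}). For $\mathbb Z$ with generators $\pm1$ the Cayley graph is a line, which is bipartite, but $\chi_B=3$ (Lemmas~\ref{lem:degree} and~\ref{lem:three}).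

\subsection{Free products}

Let $(\Gamma,S)$ and $(\Delta,T)$ be marked groups. For ordinary colorings the free product costs nothing. Indeed, let $c\colon\Gamma\to\mathbb Z/k$ and $d\colon\Delta\to\mathbb Z/k$ be colorings of the two Cayley graphs with $c(1)=d(1)=0$, and color a reduced word by the sum of the colors of its letters. Left multiplication by $s\in S$ changes this sum by $c(sg)-c(g)\neq0$, where $g$ is the leftmost letter if that letter lies in $\Gamma$ and $g=1$ otherwise, and the same holds for $T$ and $d$. So the chromatic number of the Cayley graph of $\Gamma*\Delta$ is the maximum of those of the factors.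

For Borel colorings, put $m=\chi_B(\Gamma,S)$ and $n=\chi_B(\Delta,T)$. Marks proved that
\begin{equation}\label{eq:marks}
m+n-1\ \le\ \chi_B(\Gamma*\Delta,S\cup T)\ \le\ mn,
\end{equation}
where the lower bound is for infinite $\Gamma$ and $\Delta$, and the upper bound holds for all marked groups. The gap between the bounds is $(m-1)(n-1)$. The following two questions are posed in \cite{KM}.
\begin{enumerate}
\item[(i)] Are there marked groups with $\chi_B(\Gamma*\Delta,S\cup T)>m+n-1$?
\item[(ii)] Are there nontrivial marked groups with $\chi_B(\Gamma*\Delta,S\cup T)=mn$?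
\end{enumerate}
The trivial group is excluded in (ii) because it gives $m=1$ and $\Gamma*\Delta=\Delta$. Nontrivial groups have $m,n\ge2$, so a pair that answers (ii) positively also answers (i) positively.

The first examples suggest that the truth is $m+n-1$. One always has $\chi_B(\Gamma,S)\le|S|+1$ (Lemma~\ref{lem:degree}). If this degree bound is attained by both factors, then
\[
\chi_B(\Gamma*\Delta,S\cup T)\le|S|+|T|+1=m+n-1 .
\]
This covers $\mathbb Z/2*\mathbb Z/2$, where the value is $3=2+2-1$ because the group is infinite (Lemma~\ref{lem:three}), and $\mathbb Z*\mathbb Z$ with the standard generators, where \eqref{eq:marks} gives the value $5=3+3-1$. A positive answer to either question therefore needs a factor whose degree is at least its chromatic number. We make the degrees large by replacing each vertex of a Cayley graph by many copies of itself.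

\subsection{Results}

Both questions have the answer yes, and one pair of groups settles both.

\begin{theorem}\label{thm:ten}
Let $\Gamma=\Delta=\mathbb Z/10$ and $S=T=\{1,3,5,7,9\}$. Then $\chi_B(\Gamma,S)=\chi_B(\Delta,T)=2$ and $\chi_B(\Gamma*\Delta,S\cup T)=4$.
\end{theorem}

Here $4=2\cdot2>2+2-1$. The example belongs to a general family. For a nontrivial finite marked group $(A,S)$, let $\alpha(A,S)$ be the independence number of $\mathrm{Cay}(A,S)$, that is, the largest size of a set of pairwise nonadjacent vertices, and let $\rho(A,S)=|A|/\alpha(A,S)$. For $N\ge1$ define the \emph{blow-up}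
\[
A[N]=A\times\mathbb Z/N,\qquad S[N]=S\times\mathbb Z/N .
\]
The set $S[N]$ is symmetric and omits the identity. It generates $A[N]$, because the elements $(s,0)$ generate $A\times\{0\}$ and $(s,b)(s,0)^{-1}=(1,b)$. In the Cayley graph of the blow-up, $(a,b)\sim(a',b')$ if and only if $a\sim a'$. The group of Theorem~\ref{thm:ten} is $(\mathbb Z/2)[5]$, by the isomorphism $\mathbb Z/10\cong\mathbb Z/2\times\mathbb Z/5$. All logarithms are natural.

\begin{theorem}\label{thm:blowup}
Let $r\ge2$, let $(A_i,S_i)$, $1\le i\le r$, be nontrivial finite marked groups, and let $k$ be an integer with $1\le k<\prod_i\rho(A_i,S_i)$. If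
\[
N\log\Big(k^{-1}\prod_i\rho(A_i,S_i)\Big)>rk\log2,
\]
then $\chi_B\big(A_1[N]*\dots*A_r[N],\,\bigcup_iS_i[N]\big)>k$.
\end{theorem}

\begin{theorem}\label{thm:all}
Let $r\ge2$, let $m_1,\dots,m_r\ge2$ be integers, and let $I\subseteq\{1,\dots,r\}$ with $m_i\ge3$ for $i\in I$. There are marked groups $(\Gamma_i,S_i)$, infinite for $i\in I$ and finite nontrivial for $i\notin I$, with $\chi_B(\Gamma_i,S_i)=m_i$ and
\[
\chi_B\Big(\Gamma_1*\dots*\Gamma_r,\ \bigcup_iS_i\Big)=\prod_im_i .
\]
The conditions on the $m_i$ are necessary: a nontrivial marked group has $\chi_B\ge2$, and an infinite one has $\chi_B\ge3$.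
\end{theorem}

Thus the pairs $(m,n)$ for which nontrivial marked groups attain the upper bound in \eqref{eq:marks} are exactly those with $m,n\ge2$, and for infinite marked groups exactly those with $m,n\ge3$. For instance, there are infinite groups with $m=n=3$ whose free product has Borel chromatic number $9>5$, and the excess over $m+n-1$ can be arbitrarily large.

No determinacy is used. The lower bounds in Theorems~\ref{thm:ten} and~\ref{thm:blowup}, and the bound \eqref{eq:B} in the proof of Theorem~\ref{thm:all}, are proved by excluding measurable colorings that are proper almost everywhere for the product measure $\mu$ on the shift. They therefore hold also for $\mu$-measurable chromatic numbers.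

Section~\ref{sec:basic} collects the general facts about $\chi_B$. Section~\ref{sec:count} shows, by a count in random finite graphs, why the product appears. Section~\ref{sec:entropy} turns this count into an entropy inequality for the shift, and Sections~\ref{sec:ten}--\ref{sec:all} deduce the three theorems.

\section{General facts on Borel chromatic numbers}\label{sec:basic}

We use two standard properties of a free product $G=\Gamma_1*\dots*\Gamma_r$. Actions of the factors on a set $V$ extend uniquely to an action of $G$ on $V$. And, by the normal form theorem, every element has a unique expression as a \emph{reduced word} $g=s_\ell\cdots s_1$ with $s_j\in\Gamma_{i_j}\setminus\{1\}$ and $i_j\ne i_{j+1}$.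

\subsection{Comparing actions and groups}

\begin{lemma}\label{lem:universal}
If $a$ is a free Borel action of $\Gamma$ on $X$, then $\chi_B(\boldsymbol G(S,a))\le\chi_B(\Gamma,S)$.
\end{lemma}

\begin{proof}
Let $\iota\colon X\to[0,1]$ be a Borel injection and put $\Phi(x)(h)=\iota(h^{-1}\cdot x)$. Then $\Phi(g\cdot x)(h)=\iota(h^{-1}g\cdot x)=(g\cdot\Phi(x))(h)$, and $\Phi$ is injective since $\Phi(x)(1)=\iota(x)$. So $\Phi$ maps $X$ into the free part and edges to edges, and colorings pull back along $\Phi$.
\end{proof}

The next lemma is the upper bound in \eqref{eq:marks}, for $r$ factors.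

\begin{lemma}\label{lem:product}
$\chi_B\big(\Gamma_1*\dots*\Gamma_r,\bigcup_iS_i\big)\le\prod_i\chi_B(\Gamma_i,S_i)$.
\end{lemma}

\begin{proof}
The action of the free product on the free part of its shift restricts to a free action $a_i$ of each $\Gamma_i$. By Lemma~\ref{lem:universal}, $\boldsymbol G(S_i,a_i)$ has a Borel coloring $c_i$ with $\chi_B(\Gamma_i,S_i)$ colors. If $y=s\cdot x$ with $s\in S_i$, then $c_i(x)\ne c_i(y)$, so $x\mapsto(c_1(x),\dots,c_r(x))$ is a Borel coloring.
\end{proof}

\begin{lemma}\label{lem:finite}
If $A$ is finite, then $\chi_B(A,S)=\chi(\mathrm{Cay}(A,S))$.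
\end{lemma}

\begin{proof}
For $x$ in the free part, $a\mapsto a\cdot x$ is an isomorphism of $\mathrm{Cay}(A,S)$ onto the component of $x$. This gives $\ge$. For $\le$, order the free part by a Borel injection into $[0,1]$. The least points of the orbits form a Borel \emph{transversal} $X_0$, a set that meets every orbit exactly once. If $c$ is a coloring of $\mathrm{Cay}(A,S)$, then $a\cdot x_0\mapsto c(a)$, for $x_0\in X_0$, is a Borel coloring.
\end{proof}

\begin{lemma}\label{lem:subgroup}
Let $(\Gamma,S)$ be a marked group and let $H\le\Gamma$ be generated by a symmetric set $S'\subseteq S$. Then $\chi_B(H,S')\le\chi_B(\Gamma,S)$.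
\end{lemma}

\begin{proof}
We induce the action of $H$ on $X=F([0,1]^H)$ to $\Gamma$. Choose $R\ni1$ with $\Gamma=\bigsqcup_{u\in R}uH$, and define on $R\times X$
\[
\gamma\cdot(u,x)=(u',h\cdot x),\qquad\text{where }\gamma u=u'h,\ u'\in R,\ h\in H .
\]
This is a Borel action: if also $\gamma'u'=u''h'$, then $\gamma'\gamma u=u''h'h$. It is free: if $\gamma\cdot(u,x)=(u,x)$, then $\gamma u=uh$ with $h\cdot x=x$, so $h=1$ and $\gamma=1$. For $h\in H$ we have $h\cdot(1,x)=(1,h\cdot x)$. By Lemma~\ref{lem:universal} the graph on $R\times X$ given by $S$ has a Borel coloring with $\chi_B(\Gamma,S)$ colors, and its restriction to $\{1\}\times X$ is a coloring of $\boldsymbol G_\infty(H,S')$.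
\end{proof}

We use one theorem of Kechris, Solecki and Todorcevic \cite{KST}: \emph{every locally finite Borel graph has a Borel maximal independent set}, that is, a Borel set $M$ of pairwise nonadjacent vertices such that every vertex outside $M$ has a neighbor in $M$.

\begin{lemma}\label{lem:degree}
$\chi_B(\Gamma,S)\le|S|+1$.
\end{lemma}

\begin{proof}
A Borel graph with all degrees at most $d$ has a Borel coloring with $d+1$ colors, by induction on $d$: give one color to a Borel maximal independent set $M$, and note that the graph induced on the complement of $M$ has all degrees at most $d-1$.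
\end{proof}

\subsection{The Bernoulli shift}

Let $G$ be a countable group. Its \emph{Bernoulli shift} is $X=[0,1]^G$ with the shift action and the product $\mu$ of copies of Lebesgue measure; under $\mu$ the coordinates $x(h)$ are independent and uniform. The shift permutes coordinates, so $\mu$ is invariant. The free part is conull: if $g\cdot x=x$ with $g\ne1$, then $x(g^{-1})=x(1)$, a null event, and $G$ is countable.

Let $(G,S)$ be a marked group. A measurable map $\varphi$ from $X$ to a finite set is an \emph{almost everywhere proper coloring} if $\mu\{x:\varphi(s\cdot x)=\varphi(x)\}=0$ for all $s\in S$. By invariance, for almost every $x$ the map $g\mapsto\varphi(g\cdot x)$ is then a proper coloring of $\mathrm{Cay}(G,S)$. A Borel $k$-coloring of $\boldsymbol G_\infty(G,S)$, extended by a constant off the free part, is an almost everywhere proper coloring with $k$ colors. So to prove $\chi_B(G,S)>k$ it suffices to exclude the latter.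

Call a Borel function or set on $X$ \emph{local} if it depends only on the coordinates in a finite set $W\subseteq G$.

\begin{lemma}\label{lem:local}
Let $K$ be finite, $\varphi\colon X\to K$ measurable and $\varepsilon>0$. There is a local $\varphi'\colon X\to K$ with $\mu(\varphi\ne\varphi')<\varepsilon$.
\end{lemma}

\begin{proof}
The local sets form an algebra that generates the Borel sets, so for each $j\in K$ there is a local set $C_j$ with $\mu(C_j\,\triangle\,\varphi^{-1}(j))<\varepsilon/|K|$. Let $\varphi'(x)=j$ if $C_j$ is the only one of these sets that contains $x$, and let $\varphi'$ be constant elsewhere. Outside the union of the symmetric differences, $\varphi'=\varphi$.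
\end{proof}

The next lemma is the last sentence of Theorem~\ref{thm:all}, and the simplest instance of a lower bound obtained from the measure $\mu$.

\begin{lemma}\label{lem:three}
If $\Gamma$ is nontrivial, then $\chi_B(\Gamma,S)\ge2$. If $\Gamma$ is infinite, then $\chi_B(\Gamma,S)\ge3$.
\end{lemma}

\begin{proof}
If $\Gamma\ne1$, then $S\neq\emptyset$ and the graph has an edge. Let $\Gamma$ be infinite and suppose that $C$ is a color class of a Borel $2$-coloring. Each $s\in S$ exchanges the two colors, so $sC$ is the complement of $C$ in the free part. Hence $\mu(C)=\frac12$, and for every $g\in\Gamma$ the set $gC$ is $C$ or its complement, so that $\mu(gC\cap C)\in\{0,\frac12\}$.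

This contradicts the mixing property of the shift, which we recall. Take a local set $C'$, depending on the coordinates in a finite set $W$, with $\mu(C\,\triangle\,C')<\frac1{16}$. The set $gC'$ depends on the coordinates in $gW$. Since $\Gamma$ is infinite, there is $g\notin WW^{-1}$; then $gW\cap W=\emptyset$ and $\mu(gC'\cap C')=\mu(C')^2$. Both $|\mu(gC\cap C)-\mu(gC'\cap C')|$ and $|\mu(C')^2-\mu(C)^2|$ are less than $\frac18$, so $|\mu(gC\cap C)-\frac14|<\frac14$.
\end{proof}

\section{Counting colorings of random finite models}\label{sec:count}

A local coloring rule for the shift of $G$ can be run on any finite set with an action of $G$, after putting random labels on the points. If the action looks free around most points, the result is a coloring of a finite graph that is proper at most points. Conversely, if a finite graph of this kind has no such coloring, then the rule does not exist. For a free product of finite groups there are random actions for which colorings can be counted exactly on average. In this section we set up the count and carry it out in the simplest case.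

\subsection{Entropy and types}

For a probability vector $Q$ on a finite set $L$, let $H(Q)=-\sum_{l}Q(l)\log Q(l)$. For random variables with finitely many values, $H(Y)$ is the entropy of the law of $Y$, and $H(Y\mid W)$ is the average over $w$, weighted by $\Pr(W=w)$, of the entropy of the conditional law of $Y$ given $W=w$. We use the following textbook facts.
\begin{enumerate}
\item[(E1)] Chain rule: $H(Y,Y'\mid W)=H(Y\mid W)+H(Y'\mid Y,W)$.
\item[(E2)] $H(Y\mid W,W')\le H(Y\mid W)\le H(Y)$, and $H(Y\mid W)=H(Y)$ if $Y,W$ are independent. With (E1) this gives $H(Y_1,\dots,Y_n\mid W)\le\sum_jH(Y_j\mid W)$.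
\item[(E3)] If, for each $w$, the variable $Y$ takes at most $b$ values on the event $W=w$, then $H(Y\mid W)\le\log b$. A uniform variable with $b$ values has entropy $\log b$.
\item[(E4)] $Q\mapsto H(Q)$ is concave and continuous, and is unchanged by a bijection of $L$.
\end{enumerate}

Let $V$ be a set with $n$ elements. The \emph{type} of $\psi\colon V\to L$ is its empirical law $\tau=\frac1n\sum_{v}\delta_{\psi(v)}$, and $T(\tau)\subseteq L^V$ is the set of functions of type $\tau$.

\begin{lemma}\label{lem:types}
There are at most $(n+1)^{|L|}$ types, and for each type $\tau$,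
\[
(n+1)^{-|L|}e^{nH(\tau)}\le|T(\tau)|\le e^{nH(\tau)} .
\]
\end{lemma}

\begin{proof}
Each $n_l=n\tau(l)$ lies in $\{0,\dots,n\}$, which bounds the number of types. Let the values $\psi(v)$ be independent with law $\tau$. Each element of $T(\tau)$ has probability $\prod_l\tau(l)^{n_l}=e^{-nH(\tau)}$, which gives the upper bound. For the lower bound it suffices to show that $\tau$ is the most likely type, for then its probability $|T(\tau)|e^{-nH(\tau)}$ is at least $(n+1)^{-|L|}$. Let $\tau'$ be a type of positive probability, with counts $n'_l$; these vanish where $n_l=0$. Since $a!/b!\le a^{a-b}$ for $a\ge1$, $b\ge0$, the ratio of the probabilities of $\tau'$ and $\tau$ is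
\[
\prod_{n_l>0}\frac{n_l!}{n'_l!}\Big(\frac{n_l}{n}\Big)^{n'_l-n_l}\le\prod_{n_l>0}n^{\,n_l-n'_l}=1 .\qedhere
\]
\end{proof}

\subsection{The random model}\label{sub:model}

Let $A_1,\dots,A_r$ be nontrivial finite groups and $G=A_1*\dots*A_r$. Let $n$ be divisible by all $|A_i|$, let $V=\{1,\dots,n\}$, and fix a free action $\alpha_i$ of $A_i$ on $V$ for each $i$. Let $\pi=(\pi_1,\dots,\pi_r)$ be independent uniformly random permutations of $V$, and let $a\in A_i$ act on $V$ by
\[
a\cdot v=\pi_i\,\alpha_i(a)\,\pi_i^{-1}(v).
\]
These actions extend to a random action of $G$ on $V$. A function $\psi$ on $V$ behaves with respect to the random action of $A_i$ as $\psi\circ\pi_i$ behaves with respect to the fixed action $\alpha_i$: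
\begin{equation}\label{eq:transport}
\psi(a\cdot v)=(\psi\circ\pi_i)\big(\alpha_i(a)u\big)\qquad(a\in A_i,\ u=\pi_i^{-1}(v)).
\end{equation}
Composition with $\pi_i$ keeps the type of $\psi$ and forgets everything else. This gives an exact formula.

\begin{lemma}\label{lem:moment}
Let $K$ be finite and let $\Psi_1,\dots,\Psi_r\subseteq K^V$. For each type $\tau$,
\[
\mathbb E\,\#\{\psi\in T(\tau):\psi\circ\pi_i\in\Psi_i\text{ for all }i\}=|T(\tau)|^{1-r}\prod_{i=1}^r|\Psi_i\cap T(\tau)| .
\]
\end{lemma}

\begin{proof}
Fix $\psi\in T(\tau)$. The permutations of $V$ act transitively on $T(\tau)$ by composition, so each $\psi\circ\pi_i$ is uniform on $T(\tau)$, and these $r$ functions are independent. So $\psi$ is counted with probability $\prod_i|\Psi_i\cap T(\tau)|/|T(\tau)|$. Sum over $\psi\in T(\tau)$.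
\end{proof}

\subsection{Two copies of $K_{N,N}$ and three colors}\label{sub:example}

Let $r=2$, let $A_1=A_2=\mathbb Z/2N$ be marked by the odd residues, and let $3$ divide $n$. The Cayley graph of each factor is the complete bipartite graph $K_{N,N}$. The generators define a random graph on $V$ that is the union of two independent coverings of $V$ by $n/2N$ disjoint copies of $K_{N,N}$. We count its proper $3$-colorings that are \emph{balanced}, that is, of uniform type $\tau$.

In a proper $3$-coloring of $K_{N,N}$ the two parts use disjoint sets of colors. There are $6$ colorings in which both parts are monochromatic, and $2\cdot3\cdot(2^N-2)$ in which one part uses two colors, so $6(2^N-1)$ in all. Let $\Psi_i$ be the set of proper $3$-colorings for the fixed action $\alpha_i$, so $|\Psi_i|=(6(2^N-1))^{n/2N}$. By \eqref{eq:transport}, $\psi$ is proper for the random graph if and only if $\psi\circ\pi_i\in\Psi_i$ for $i=1,2$. Since $|T(\tau)|\ge(n+1)^{-3}3^n$, Lemma~\ref{lem:moment} bounds the expected number of balanced proper $3$-colorings by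
\[
(n+1)^3\Big(\frac{6(2^N-1)}{3^N}\Big)^{n/N}.
\]
For $N=1,\dots,5$ the fraction is $\frac63,\frac{18}9,\frac{42}{27},\frac{90}{81},\frac{186}{243}$. At $N=5$ it falls below $1$, and with high probability the random graph has no balanced proper $3$-coloring. This is the source of the group $\mathbb Z/10$.

The same count shows why the threshold is the product. Let the $i$-th Cayley graph be complete $m_i$-partite with parts of size $N$, allow $k$ colors, and let $k$ divide $n$. A proper coloring of one copy assigns disjoint color sets of sizes $b_1,\dots,b_{m_i}$ to the parts, in at most $2^{km_i}$ ways, and then has at most $\prod_jb_j^N\le(k/m_i)^{m_iN}$ choices, by the inequality of arithmetic and geometric means. So $|\Psi_i|\le(2^{k/N}k/m_i)^n$: per vertex, and up to the factor $2^{k/N}$, the $i$-th factor leaves a fraction $1/m_i$ of the colors. The constraints are independent, so the fractions multiply, and the expected number of balanced proper $k$-colorings is at most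
\[
(n+1)^{(r-1)k}\Big(2^{rk/N}\,\frac{k}{m_1\cdots m_r}\Big)^n .
\]
The base is less than $1$ exactly under the hypothesis on $N$ in Theorem~\ref{thm:blowup}.

Two things are missing for a proof. The color classes of a measurable coloring of the shift need not have equal measure, and its transfer to $V$ is proper only at most points. Both are handled by counting the functions on $V$ whose statistics on the orbits of each $A_i$ are close to those of the given coloring.

\section{An entropy inequality for the Bernoulli shift}\label{sec:entropy}

\begin{proposition}\label{prop:entropy}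
Let $r\ge2$, let $A_1,\dots,A_r$ be nontrivial finite groups, let $G=A_1*\dots*A_r$, and let $(X,\mu)$ be the Bernoulli shift of $G$. Let $K$ be finite and $\varphi\colon X\to K$ measurable. Let $p$ be the law of $\varphi$ and let $P_i$ be the law of $(\varphi(a\cdot x))_{a\in A_i}\in K^{A_i}$. Then
\[
\sum_{i=1}^r\frac{H(P_i)}{|A_i|}\ \ge\ (r-1)H(p).
\]
\end{proposition}

We call $P_i$ the \emph{block laws} of $\varphi$. The inequality is the exponential rate of the formula in Lemma~\ref{lem:moment}: there are about $e^{nH(p)}$ functions of type near $p$, about $e^{nH(P_i)/|A_i|}$ functions with block statistics near $P_i$, and the expected count cannot tend to $0$, because $\varphi$ produces such a function. By (E2) each term $H(P_i)/|A_i|$ is at most $H(p)$, with equality for $\varphi(x)=f(x(1))$. The proposition says that the deficits $H(p)-H(P_i)/|A_i|$ add up to at most $H(p)$.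

\begin{remark}\label{rem:parity}
The inequality is a property of the Bernoulli shift, not of all free measure-preserving actions. Let $G=\mathbb Z/10*\mathbb Z/10$ and let $\epsilon\colon G\to\mathbb Z/2$ be the homomorphism that is reduction modulo $2$ on each factor. Let $G$ act on $F([0,1]^G)\times\mathbb Z/2$ by $g\cdot(x,j)=(g\cdot x,j+\epsilon(g))$, with the product of $\mu$ and the uniform measure. This action is free, and $\varphi(x,j)=j$ is a proper $2$-coloring for the generators of Theorem~\ref{thm:ten}. Here $H(p)=H(P_1)=H(P_2)=\log2$, so the left side is $\frac15\log2$ and the right side is $\log2$.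
\end{remark}

The proof has four steps. We use the random model of Section~\ref{sub:model}.

\subsection*{Step 1: reduction to local functions}

By Lemma~\ref{lem:local} there are local $\varphi_j$ with $\mu(\varphi_j\ne\varphi)\to0$. By invariance of $\mu$, the tuples $(\varphi_j(a\cdot x))_{a\in A_i}$ and $(\varphi(a\cdot x))_{a\in A_i}$ differ with probability at most $|A_i|\,\mu(\varphi_j\ne\varphi)$. So the laws and block laws of $\varphi_j$ converge to those of $\varphi$, and by continuity of entropy it suffices to prove the inequality for each $\varphi_j$. From now on $\varphi$ depends only on the coordinates in a finite set $W\subseteq G$. This step is needed because we shall evaluate $\varphi$ at points with finite orbit, which form a null set.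

\subsection*{Step 2: the random action is locally free}

An action of the infinite group $G$ on a finite set is not free. What we need is that a fixed element $g\neq1$ has few fixed points. This is where it matters that $G$ is the free product and that the $\pi_i$ are independent.

\begin{lemma}\label{lem:fixed}
Let $1\ne g\in G$ have reduced length $\ell$. For $n>2\ell$ and every $v\in V$,
\[
\Pr(g\cdot v=v)\le\frac{3\ell^2}{n-2\ell}.
\]
\end{lemma}

\begin{proof}
Write $g=s_\ell\cdots s_1$ with $s_j\in A_{i_j}\setminus\{1\}$ and $i_j\neq i_{j+1}$. Put $v_0=v$ and $v_j=s_j\cdot v_{j-1}$, so $v_\ell=g\cdot v$. We show that $v_0,\dots,v_\ell$ are distinct with high probability, by computing them in turn and looking at the permutations only where necessary. At step $j$, with $i=i_j$, we reveal $w_j=\pi_i^{-1}(v_{j-1})$, put $w_j'=\alpha_i(s_j)w_j$, and reveal $v_j=\pi_i(w_j')$.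

The event that the values revealed up to some moment form a given list is the event that each $\pi_i$ extends a given partial bijection. Conditionally on it, the $\pi_i$ are independent, and each is uniform among the extensions of its revealed part. In particular, the image of a point outside the revealed domain is uniform outside the revealed range, and the same holds for preimages.

Condition on the values revealed before step $j$, and suppose that $v_0,\dots,v_{j-1}$ are distinct. Let $i=i_j$. The revealed range of $\pi_i$ is $R=\{v_{l-1},v_l:1\le l<j,\ i_l=i\}$, the revealed domain is $D=\pi_i^{-1}(R)$, and $|D|=|R|\le2\ell-2$.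

First, $v_{j-1}\notin R$. Otherwise distinctness forces $v_{j-1}=v_l$ with $l=j-1$ and $i_{j-1}=i_j$, which is impossible in a reduced word. Hence $w_j$ is uniform on $V\setminus D$, and $w'_j\in D$ for at most $|D|$ values of $w_j$, an event of probability at most $2\ell/(n-2\ell)$. Also $w_j'\ne w_j$, since $\alpha_i$ is free and $s_j\neq1$. So if $w'_j\notin D$, then $w'_j$ lies outside the new revealed domain $D\cup\{w_j\}$, and $v_j$ is uniform on $V\setminus(R\cup\{v_{j-1}\})$, a set with more than $n-2\ell$ elements. It lies in $\{v_0,\dots,v_{j-1}\}$ with probability at most $\ell/(n-2\ell)$.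

So the first repetition occurs at step $j$ with probability at most $3\ell/(n-2\ell)$. Sum over $j=1,\dots,\ell$.
\end{proof}

\subsection*{Step 3: running $\varphi$ on the finite model}

For $\psi\colon V\to K$ and a value of $\pi$, the \emph{empirical block laws} are
\[
\widehat P_i=\frac1n\sum_{v\in V}\delta_{(\psi(a\cdot v))_{a\in A_i}} .
\]
Fix $\delta>0$ and call $\psi$ \emph{good for $\pi$} if $\|\widehat P_i-P_i\|_1\le\delta$ for all $i$. We show that for all large $n$,
\begin{equation}\label{eq:half}
\tfrac12\le\mathbb E\,\#\{\psi\in K^V:\psi\text{ is good for }\pi\}.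
\end{equation}

Let $y\colon V\to[0,1]$ have independent uniform values, independent of $\pi$. The labels seen from $v$ form the point $x_v\in X$, $x_v(g)=y(g^{-1}\cdot v)$. Then $(h\cdot x_v)(g)=x_v(h^{-1}g)=y(g^{-1}h\cdot v)$, that is, $h\cdot x_v=x_{h\cdot v}$. Let $\psi(v)=\varphi(x_v)$, so that $(\psi(a\cdot v))_{a\in A_i}=(\varphi(a\cdot x_v))_{a\in A_i}$.

Fix $i$. Since $(a\cdot x)(w)=x(a^{-1}w)$, the tuple $(\varphi(a\cdot x))_{a\in A_i}$ is a function of the coordinates of $x$ in $A_iW$. For $x=x_v$ these coordinates are the labels $y(e\cdot v)$ with $e\in E=W^{-1}A_i$. Fix $\kappa\in K^{A_i}$, and let $\xi_v$ be the indicator of the event that the tuple at $v$ is $\kappa$, so $\widehat P_i(\kappa)=\frac1n\sum_v\xi_v$.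

\emph{Mean.} Let $\beta=\beta(\pi)$ be the fraction of $v\in V$ for which the points $e\cdot v$, $e\in E$, are not distinct. For any other $v$ the labels $y(e\cdot v)$ are independent and uniform given $\pi$, as are the coordinates of a $\mu$-random point, so $\mathbb E[\xi_v\mid\pi]=P_i(\kappa)$. Hence $|\mathbb E[\widehat P_i(\kappa)\mid\pi]-P_i(\kappa)|\le\beta$. Since $e\cdot v=e'\cdot v$ means that $e^{-1}e'$ fixes $v$, Lemma~\ref{lem:fixed} applied to the finitely many pairs $e\ne e'$ in $E$ gives $\mathbb E\beta=O(1/n)$.

\emph{Variance.} Given $\pi$, the variables $\xi_v$ and $\xi_{v'}$ are independent if $E\cdot v\cap E\cdot v'=\emptyset$. This fails only for $v'\in E^{-1}E\cdot v$, so for at most $n|E|^2$ pairs $(v,v')$. Each covariance is at most $1$, so the conditional variance of $\widehat P_i(\kappa)$ is at most $|E|^2/n$.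

Together these give $\mathbb E|\widehat P_i(\kappa)-P_i(\kappa)|\le\mathbb E\beta+|E|/\sqrt n\to0$. Summing over $\kappa$ and $i$ and using Markov's inequality, $\psi$ is good for $\pi$ with probability at least $\frac12$ when $n$ is large. So with probability at least $\frac12$ some function is good for $\pi$, which gives \eqref{eq:half}.

\subsection*{Step 4: counting good functions}

Let $\Psi_i$ be the set of $\psi\in K^V$ with $\|\overline Q_i(\psi)-P_i\|_1\le\delta$, where
\[
\overline Q_i(\psi)=\frac1n\sum_{u\in V}\delta_{(\psi(\alpha_i(a)u))_{a\in A_i}}
\]
is the empirical block law for the fixed action $\alpha_i$. By \eqref{eq:transport}, $\widehat P_i=\overline Q_i(\psi\circ\pi_i)$, so $\psi$ is good for $\pi$ if and only if $\psi\circ\pi_i\in\Psi_i$ for all $i$. Lemma~\ref{lem:moment} and \eqref{eq:half} give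
\begin{equation}\label{eq:sum}
\tfrac12\le\sum_\tau|T(\tau)|^{1-r}\prod_{i=1}^r|\Psi_i\cap T(\tau)| .
\end{equation}
Let $\eta(\delta)$ be the largest value of $|H(Q)-H(Q')|$ over pairs of probability vectors with $\|Q-Q'\|_1\le\delta$ on one of the sets $K,K^{A_1},\dots,K^{A_r}$. By uniform continuity, $\eta(\delta)\to0$ as $\delta\to0$.

\emph{Lower bound for $|T(\tau)|$.} If the term of $\tau$ is nonzero, there is $\psi\in\Psi_1$ of type $\tau$. The marginals of $\overline Q_1(\psi)$ and $P_1$ at the coordinate $a=1$ are $\tau$ and $p$, and passing to a marginal does not increase $\ell^1$-distance. So $\|\tau-p\|_1\le\delta$, and Lemma~\ref{lem:types} gives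
\[
|T(\tau)|\ge(n+1)^{-|K|}e^{n(H(p)-\eta(\delta))} .
\]

\emph{Upper bound for $|\Psi_i|$.} The gain comes from the fact that $\psi$ is described by only $n_i=n/|A_i|$ words, one for each orbit. Choose representatives $u_1,\dots,u_{n_i}$ of the orbits of $\alpha_i$. Then $\psi$ is determined by the sequence of words $\kappa_l=(\psi(\alpha_i(a)u_l))_{a\in A_i}$, $1\le l\le n_i$. Let $Q$ be the type of this sequence. The definition of $\Psi_i$ controls $\overline Q_i(\psi)$ and not $Q$, so we compare them. Every point of $V$ is $\alpha_i(a_0)u_l$ for a unique pair $(a_0,l)$, and the word at this point is $(\psi(\alpha_i(aa_0)u_l))_a=R_{a_0}\kappa_l$, where $R_{a_0}$ is the bijection $(R_{a_0}\kappa)(a)=\kappa(aa_0)$ of $K^{A_i}$. So $\overline Q_i(\psi)$ is the average over $a_0\in A_i$ of the images of $Q$ under $R_{a_0}$, each of entropy $H(Q)$. By concavity, for $\psi\in\Psi_i$,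
\[
H(Q)\le H(\overline Q_i(\psi))\le H(P_i)+\eta(\delta).
\]
By Lemma~\ref{lem:types}, applied to the alphabet $K^{A_i}$ and the length $n_i$,
\[
|\Psi_i|\le(n+1)^{|K|^{|A_i|}}\exp\Big(\frac n{|A_i|}\big(H(P_i)+\eta(\delta)\big)\Big).
\]

The sum in \eqref{eq:sum} has at most $(n+1)^{|K|}$ terms. With $C=r|K|+\sum_i|K|^{|A_i|}$ we obtain
\[
\tfrac12\le(n+1)^C\exp\Big(n\Big[\sum_i\frac{H(P_i)+\eta(\delta)}{|A_i|}-(r-1)\big(H(p)-\eta(\delta)\big)\Big]\Big)
\]
for all large $n$ divisible by the $|A_i|$. The bracket does not depend on $n$, so it is nonnegative. Letting $\delta\to0$ proves Proposition~\ref{prop:entropy}. \hfill$\square$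

\section{The free product $\mathbb Z/10*\mathbb Z/10$}\label{sec:ten}

\begin{proof}[Proof of Theorem~\ref{thm:ten}]
The Cayley graph of $\mathbb Z/10$ for the odd residues is $K_{5,5}$, with the even and the odd residues as parts. By Lemma~\ref{lem:finite} both factors have Borel chromatic number $2$, and by Lemma~\ref{lem:product} the free product has Borel chromatic number at most $4$.

Suppose that the Bernoulli shift of $\Gamma*\Delta$ has an almost everywhere proper coloring $\varphi\colon X\to\{1,2,3\}$. Let $p=(p_1,p_2,p_3)$ be its law and $P_\Gamma,P_\Delta$ its block laws. Proposition~\ref{prop:entropy} gives $H(P_\Gamma)+H(P_\Delta)\ge10H(p)$, so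
\begin{equation}\label{eq:five}
H(P)\ge5H(p)
\end{equation}
for some $P\in\{P_\Gamma,P_\Delta\}$. The law $P$ is supported on proper $3$-colorings $c$ of $K_{5,5}$, and each of its ten coordinates $c(v)$ has law $p$, by invariance of $\mu$. We show that such a law violates \eqref{eq:five}.

Since $p$ is unknown, we replace the plain count of colorings by a weighted count. The weights are chosen so that $5H(p)$, half of the total entropy of the ten marginals, is an expectation under $P$. Put $q_i=\sqrt{p_i}$. For $c$ in the support of $P$ all $p_{c(v)}$ are positive, and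
\[
\sum_cP(c)\log\prod_vq_{c(v)}=\frac12\sum_v\sum_cP(c)\log p_{c(v)}=-5H(p).
\]
Jensen's inequality for the concave function $\log$ gives
\[
H(P)-5H(p)=\sum_cP(c)\log\frac{\prod_vq_{c(v)}}{P(c)}\le\log Z,\qquad Z=\sum_c\prod_vq_{c(v)},
\]
where the sum in $Z$ is over all proper $3$-colorings of $K_{5,5}$. For uniform $p$, $Z$ is the fraction $\frac{186}{243}$ of Section~\ref{sub:example}. It remains to show that $Z<1$ for every $p$.

In a proper $3$-coloring the two parts use disjoint nonempty sets of colors, so one part is monochromatic, say of color $i$, and the other uses only the remaining colors $j,l$. For a given choice of the part and of $i$, these colorings have total weight $q_i^5(q_j+q_l)^5$. Hence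
\[
Z\le2\sum_{i=1}^3x_i^5,\qquad x_i=q_i(q_j+q_l),\quad\{i,j,l\}=\{1,2,3\}.
\]
Since $q_1^2+q_2^2+q_3^2=1$, the Cauchy--Schwarz inequality gives
\[
x_i\le q_i\sqrt{2(1-q_i^2)}=\sqrt{2p_i(1-p_i)}\le\frac1{\sqrt2},\qquad
\sum_ix_i=(q_1+q_2+q_3)^2-1\le2 .
\]
So $x_i^5\le x_i/4$, and $Z\le2\sum_ix_i^5\le\frac12\sum_ix_i\le1$. If $Z=1$, then $x_i^5=x_i/4$ for each $i$, so $x_i\in\{0,1/\sqrt2\}$, and $\sum_ix_i=2$. This is impossible, because $2$ is not an integer multiple of $1/\sqrt2$. Thus $Z<1$ and $H(P)<5H(p)$, which contradicts \eqref{eq:five}. So the Borel chromatic number of the free product is $4$.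
\end{proof}

\begin{remark}
For $K_{N,N}$ with $N\le4$ the entropy inequality alone gives no contradiction. The uniform law $P$ on proper $3$-colorings has uniform marginals $p$, by symmetry in the colors, and $H(P)=\log(6(2^N-1))>\log 3^N=NH(p)$. For $N=1$ the conclusion itself fails, since $\mathbb Z/2*\mathbb Z/2$ has Borel chromatic number $3$.
\end{remark}

\section{Blow-ups}\label{sec:blowup}

For a general blow-up an exact weighted count is not available, and we estimate the block entropy directly. Call the sets $\{a\}\times\mathbb Z/N$ the \emph{fibers} of $A[N]$. In a proper coloring of the Cayley graph of $A[N]$, a color can appear on at most a fraction $1/\rho(A,S)$ of the fibers. Recording which colors appear on which fiber costs little entropy per vertex when $N$ is large, and once this is known, each vertex has lost $\log\rho(A,S)$ of entropy on average.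

\begin{lemma}\label{lem:block}
Let $(A,S)$ be a nontrivial finite marked group and $\rho=\rho(A,S)$. Let $c$ be a random proper coloring of $\mathrm{Cay}(A[N],S[N])$ with colors $\{1,\dots,k\}$ such that each $c(a,b)$ has the same law $p$. Then
\[
\frac{H(c)}{|A|N}\le H(p)-\log\rho+\frac{k\log2}N .
\]
\end{lemma}

\begin{proof}
Let $D_a=\{c(a,b):b\in\mathbb Z/N\}$ and $D=(D_a)_{a\in A}$. If $a'=sa$ with $s\in S$, then $(a',b')=(s,b'-b)(a,b)$, so $(a,b)$ and $(a',b')$ are adjacent for all $b,b'$, and $D_a\cap D_{a'}=\emptyset$. Therefore, for each color $j$, the set $\{a:j\in D_a\}$ is independent in $\mathrm{Cay}(A,S)$ and has at most $\alpha=\alpha(A,S)$ elements.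

The variable $D$ is a function of $c$ with at most $2^{k|A|}$ values. By (E1)--(E3),
\[
\frac{H(c)}{|A|N}=\frac{H(D)+H(c\mid D)}{|A|N}\le\frac{k\log2}N+\frac1{|A|N}\sum_{(a,b)}H\big(c(a,b)\mid D\big).
\]
The terms of the last sum cannot be bounded one at a time, since the loss of $\log\rho$ holds only on average over the fibers. To see the average as one entropy, choose a random vertex: let $(U,U')$ be uniform on $A\times\mathbb Z/N$ and independent of $c$, and let $Y=c(U,U')$, which has law $p$. By independence the average equals $H(Y\mid D,U,U')$, which is at most $H(Y\mid D,U)$. Expanding $H(Y,U\mid D)$ in two ways by (E1),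
\[
H(Y\mid D,U)=H(Y\mid D)-H(U\mid D)+H(U\mid D,Y).
\]
Here $H(Y\mid D)\le H(p)$. Next, $H(U\mid D)=\log|A|$, because $U$ is uniform and independent of $D$. Finally, given $D$ and $Y=j$, the variable $U$ lies in $\{a:j\in D_a\}$, so $H(U\mid D,Y)\le\log\alpha$ by (E3). Thus $H(Y\mid D,U)\le H(p)-\log|A|+\log\alpha=H(p)-\log\rho$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:blowup}]
Write $\rho_i=\rho(A_i,S_i)$. Suppose that the Bernoulli shift of $A_1[N]*\dots*A_r[N]$ has an almost everywhere proper coloring $\varphi$ with colors $\{1,\dots,k\}$, with law $p$ and block laws $P_i$. For each $i$, the map $c(a,b)=\varphi((a,b)\cdot x)$ on $A_i[N]$ is a random proper coloring with law $P_i$, all of whose coordinates have law $p$. Proposition~\ref{prop:entropy} and Lemma~\ref{lem:block} give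
\[
(r-1)H(p)\le\sum_i\frac{H(P_i)}{|A_i|N}\le rH(p)-\sum_i\log\rho_i+\frac{rk\log2}N .
\]
Since $H(p)\le\log k$, we get $\log\prod_i\rho_i\le\log k+rk\log2/N$, that is, $N\log(k^{-1}\prod_i\rho_i)\le rk\log2$. This contradicts the hypothesis on $N$.
\end{proof}

For $A_1=A_2=\mathbb Z/2$ and $k=3$ the hypothesis reads $(4/3)^N>64$, which holds exactly for $N\ge15$, as $4^{14}<64\cdot3^{14}$ and $4^{15}>64\cdot3^{15}$. The weighted count of Section~\ref{sec:ten} is what allows $N=5$.

\section{All values of the product}\label{sec:all}

\subsection{Finite factors}

Let $m_1,\dots,m_r\ge2$, put $M=\prod_im_i$, and fix $N\ge rM^2$. Mark $\mathbb Z/m_i$ by its nonzero elements. Its Cayley graph is the complete graph $K_{m_i}$, so $\alpha=1$ and $\rho=m_i$. Let $(B_i,T_i)$ be the blow-up,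
\[
B_i=\mathbb Z/m_i\times\mathbb Z/N,\qquad T_i=\{(a,b):a\ne0\}.
\]
Its Cayley graph is complete $m_i$-partite, so $\chi_B(B_i,T_i)=m_i$ by Lemma~\ref{lem:finite}. Put $k=M-1$. Since $\log\frac M{M-1}=-\log(1-\frac1M)>\frac1M$, we have $N\log\frac Mk>rM>rk\log2$, and Theorem~\ref{thm:blowup} gives
\begin{equation}\label{eq:B}
\chi_B\Big(B_1*\dots*B_r,\ \bigcup_iT_i\Big)\ge M .
\end{equation}

\subsection{Making a factor infinite}

By Lemma~\ref{lem:subgroup}, the bound \eqref{eq:B} survives if a factor is enlarged to a marked group that contains it. The difficulty is to enlarge $(B_i,T_i)$ to an infinite group without raising its Borel chromatic number. We add a direct factor $\mathbb Z$ with generator $t$. The edges given by $T_i$ already require all $m_i$ colors on each orbit of $B_i$, so the only obvious freedom is to add a constant to the colors on each orbit. These constants have to be chosen along the lines given by $t$ in a Borel way, and this is possible when $m_i\ge3$.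

\begin{lemma}\label{lem:line}
Let $m\ge3$, $N\ge1$, and
\[
\Gamma=\mathbb Z/m\times\mathbb Z/N\times\mathbb Z,\qquad S=\{(a,b,0):a\ne0\}\cup\{(0,0,\pm1)\}.
\]
Then $\chi_B(\Gamma,S)=m$.
\end{lemma}

\begin{proof}
Let $B=\mathbb Z/m\times\mathbb Z/N\le\Gamma$ and $t=(0,0,1)$. The bound $\ge m$ follows from Lemmas~\ref{lem:subgroup} and~\ref{lem:finite} applied to $B$. For the bound $\le m$, let $X$ be the free part of the shift of $\Gamma$. It suffices to find a Borel $c\colon X\to\mathbb Z/m$ with
\begin{equation}\label{eq:equiv}
c((a,b)\cdot x)=c(x)+a\quad\text{for }(a,b)\in B,\qquad c(t\cdot x)\ne c(x),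
\end{equation}
for all $x$, since such a map is a proper coloring.

\emph{The quotient by $B$.} As in Lemma~\ref{lem:finite}, the orbits of $B$ have a Borel transversal $X_0$. We identify $Y=X/B$ with $X_0$, which makes it a standard Borel space, and write $[x]$ for the orbit of $x$. The map $c_0((a,b)\cdot x_0)=a$, for $x_0\in X_0$, is Borel and satisfies the first condition in \eqref{eq:equiv}, but it need not satisfy the second. Since $t$ commutes with $B$, it acts on $Y$ by $t[x]=[t\cdot x]$. This action of $\mathbb Z$ is free: if $t^l\cdot x=f\cdot x$ with $f\in B$, then $t^l=f$ in $\Gamma$, so $l=0$.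

\emph{Markers.} By \cite{KST}, the graph on $Y$ with edges $\{y,ty\}$ has a Borel maximal independent set $Y_0$. Among any three consecutive points $y,ty,t^2y$ one is in $Y_0$, since otherwise $ty$ is a point outside $Y_0$ with no neighbor in $Y_0$. So every $t$-orbit meets $Y_0$ arbitrarily far in both directions, and for $y\in Y_0$ the least $\ell=\ell(y)>0$ with $t^\ell y\in Y_0$ is $2$ or $3$. We keep $c=c_0$ over $Y_0$ and interpolate in the gaps. For $[x]\in Y_0$ and $\ell=\ell([x])$, the total change across the gap is
\[
d=c_0(t^\ell\cdot x)-c_0(x).
\]
It depends only on $[x]$, because replacing $x$ by $(a,b)\cdot x$ adds $a$ to both terms.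

\emph{Interpolation.} Since $m\ge3$, every element of $\mathbb Z/m$ is a sum of two nonzero elements: $0=1+(-1)$, and $z=e+(z-e)$ for $z\neq0$ and any $e\notin\{0,z\}$. Writing $z=1+(z-1)$, every element is also a sum of three nonzero elements. For each pair $(d,\ell)$ fix nonzero $e_1,\dots,e_\ell$ with sum $d$. Every point of $X$ is $t^j\cdot x$ for a unique pair $(j,x)$ with $[x]\in Y_0$ and $0\le j<\ell([x])$. Define
\[
c(t^j\cdot x)=c_0(x)+e_1+\dots+e_j,
\]
with the $e$'s attached to the pair $(d,\ell)$ of $[x]$. This map is Borel. The formula also holds for $j=\ell$, since $c(t^\ell\cdot x)=c_0(t^\ell\cdot x)=c_0(x)+d$. So $c(t^j\cdot x)-c(t^{j-1}\cdot x)=e_j\ne0$ for $1\le j\le\ell$, which is the second condition in \eqref{eq:equiv}. The first holds because $(a,b)\cdot t^j\cdot x=t^j\cdot(a,b)\cdot x$, the $e$'s depend only on $[x]$, and $c_0((a,b)\cdot x)=c_0(x)+a$.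
\end{proof}

The hypothesis $m\ge3$ is used only in the interpolation. In $\mathbb Z/2$ the element $1$ is not a sum of two nonzero elements and $0$ is not a sum of three, and by Lemma~\ref{lem:three} the statement is false for $m=2$.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
For $i\notin I$ let $(\Gamma_i,S_i)=(B_i,T_i)$. For $i\in I$ let $(\Gamma_i,S_i)$ be the infinite marked group of Lemma~\ref{lem:line} with $m=m_i$, which contains $B_i$ with $T_i\subseteq S_i$. In both cases $\chi_B(\Gamma_i,S_i)=m_i$, so Lemma~\ref{lem:product} bounds the Borel chromatic number of the free product by $M$. The natural homomorphism $B_1*\dots*B_r\to\Gamma_1*\dots*\Gamma_r$ sends reduced words to reduced words, so it is injective by the normal form theorem, and $\bigcup_iT_i\subseteq\bigcup_iS_i$. Lemma~\ref{lem:subgroup} and \eqref{eq:B} give the lower bound $M$. The necessity of the conditions on the $m_i$ is Lemma~\ref{lem:three}.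
\end{proof}

\begin{thebibliography}{9}

\bibitem{KM}
Alexander S. Kechris and Andrew S. Marks,
\texttt{https://pma.caltech.edu/documents/5616/combinatorics20book.pdf}.

\bibitem{KST}
Kechris, Solecki and Todorcevic,
\emph{Borel chromatic numbers},
Adv. Math. 141 (1999).

\end{thebibliography}
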